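\title{Exact persistence asymptotics for the simple random walk in a random scenery of signs}

\begin{abstract}
Let $(\xi_x)_{x\in\mathbb{Z}}$ be independent fair signs, let $S$ be an independent simple random walk on $\mathbb{Z}$, and let $Z_n=\sum_{k=1}^n\xi_{S_k}$. We prove that for every integer $a\ge-1$ there is a constant $C_a\in(0,\infty)$ with $\mathbb{P}(\max_{1\le k\le n}Z_k\le a)\sim C_a n^{-1/4}$. For $a=-1$ this follows from time reversal and the scaling limit of $Z$. For $a\ge0$ a decomposition at the last record reduces the problem to the convergence of the law of the scenery conditioned on persistence. We prove this convergence: every limit point is invariant under the move from one record of $Z$ to the next, has bounded relative entropy on infinitely many dyadic scales, and has monotone densities, and these three properties leave room for one limit point only.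
\end{abstract}

\section{Introduction}\label{sec:intro}

Attach to the sites $x\in\mathbb{Z}$ independent random signs $\xi_x\in\{-1,+1\}$ with $\mathbb{P}(\xi_x=1)=\mathbb{P}(\xi_x=-1)=\frac12$; the family $\xi=(\xi_x)_{x\in\mathbb{Z}}$ is the \emph{scenery}. Let $(S_n)_{n\ge0}$ be a simple random walk on $\mathbb{Z}$ with $S_0=0$, independent of $\xi$, and let $\mathbb{P}$ be the joint law. The \emph{random walk in random scenery} adds up the signs that the walk reads:
\[
Z_0=0,\qquad Z_n=\sum_{k=1}^n\xi_{S_k}\quad(n\ge1).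
\]
Each increment of $Z$ is a fair sign, but the increments are dependent, because the walk reads the same sign at every return to a site. How likely is it that $Z$ stays below a fixed level for a long time? It is conjectured in \cite{talk} that
\begin{equation}\label{eq:conj}
\mathbb{P}\Big(\max_{1\le k\le n}Z_k\le1\Big)\sim C\,n^{-1/4}\qquad(n\to\infty)
\end{equation}
for some constant $C\in(0,\infty)$. We prove \eqref{eq:conj}, and the same statement for every integer level $a\ge-1$.

The exponent can be guessed by counting. In $n$ steps the walk visits about $\sqrt n$ sites, each about $\sqrt n$ times, so $Z_n$ is a sum of about $\sqrt n$ independent terms of size $\sqrt n$ and has order $n^{3/4}$. Since $Z$ moves by $\pm1$, its maximum up to time $n$ equals the number of times at which it reaches a new maximum. So about $n^{3/4}$ of the first $n$ times are records, and a time near $n$ is a record with probability of order $n^{-1/4}$. Read backward from a record, the partial sums are all positive; after a change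 of sign this is the event that $Z$ stays at or below $-1$. The count thus identifies the exponent and, at the single level $-1$, the constant.

To state the result we need the scaling limit of $Z$ and the conditioned scenery. Let $\ell(t,x)$ be the jointly continuous local time of a standard Brownian motion $\mathsf{B}$, normalized by $\int_0^tf(\mathsf{B}_u)\,du=\int f(x)\ell(t,x)\,dx$, and let $W$ be an independent two-sided Brownian motion. The Kesten--Spitzer process \cite{KS} is the continuous version of $\Delta_t=\int\ell(t,x)\,dW(x)$, and we put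
\[
\kappa=\tfrac34\,\mathbb{E}\sup_{0\le t\le1}\Delta_t .
\]
Let $\Omega=\{-1,+1\}^{\mathbb{Z}}$, let $\mu$ be the law of $\xi$ on $\Omega$, and let $P^\xi$ be the law of the walk when the scenery is frozen at $\xi$. Define
\[
\mathcal{E}_n=\Big\{\sum_{i=0}^{j-1}\xi_{S_i}\ge1\ \text{ for }1\le j\le n\Big\},\qquad q_n(\xi)=P^\xi(\mathcal{E}_n),\qquad p_n=\mathbb{P}(\mathcal{E}_n)=\int q_n\,d\mu ,
\]
and let $Q_n=\mathbb{P}(\xi\in\cdot\mid\mathcal{E}_n)$, that is, $dQ_n=p_n^{-1}q_n\,d\mu$. By the reversal described above, $Q_n$ is the law of the scenery seen from the walker at time $n$, given that $n$ is a record.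

\begin{theorem}\label{thm:main}
\begin{enumerate}
\item[(i)] $\mathbb{P}(\max_{1\le k\le n}Z_k\le-1)\sim\kappa\,n^{-1/4}$, and $\kappa\in(0,\infty)$.
\item[(ii)] The laws $Q_n$ converge weakly to a probability measure $Q$ on $\Omega$.
\item[(iii)] For every integer $a\ge0$, $\ \mathbb{P}(\max_{1\le k\le n}Z_k\le a)\sim C_a\,n^{-1/4}$, where
\[
C_a=\kappa\sum_{j\ge0}\int P^\xi\Big(\max_{0\le i\le j}Z_i\le0,\ Z_j\ge-a\Big)\,Q(d\xi),\qquad \kappa\le C_a\le C(a+1)^{1/3},
\]
with a constant $C$ that does not depend on $a$.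
\end{enumerate}
\end{theorem}

The case $a=1$ of (iii) is \eqref{eq:conj}. The series in (iii) is an expected number of visits: it counts the times $j\ge0$ before $Z$ first reaches $1$ at which $Z_j\in[-a,0]$, for a walk started at $0$ in a scenery with law $Q$. The exponent $\frac13$ is the one suggested by scaling: $Z$ needs time $a^{4/3}$ to move by $a$, and $(n/a^{4/3})^{-1/4}=a^{1/3}n^{-1/4}$.

The proof runs as follows. Section~\ref{sec:records} turns the counting heuristic into exact identities and shows, on a model case, why (iii) needs (ii). Sections~\ref{sec:estimates} and~\ref{sec:level} prove (i) and the order of magnitude at the other levels. The core of the paper is (ii). The space $\Omega$ is compact, so the task is to show that $(Q_n)$ has a single limit point. Section~\ref{sec:density} bounds the density of $Q_n$ on $[-R,R]$ by a power of $R$. Section~\ref{sec:limit} derives three properties of limit points: they dominate $\mu$, they are invariant under the move from one record to the next, and their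 entropy is bounded on infinitely many dyadic scales. Section~\ref{sec:tail} shows that two distinct limit points would produce an event that is nontrivial, invariant along records, and insensitive to any finite part of the scenery, and Section~\ref{sec:unique} shows that no such event exists. Section~\ref{sec:final} deduces (iii).

\medskip
\noindent\emph{Conventions.} Intervals of sites are intervals of integers. For $A\subset\mathbb{Z}$, $\xi_A=(\xi_x)_{x\in A}$ and $\mathcal{F}_A$ is the $\sigma$-field generated by $\xi_A$. A function on $\Omega$ is \emph{local} if it depends on finitely many coordinates; probability measures on $\Omega$ converge weakly exactly when the integrals of all local functions converge. We write $\nu(f)=\int f\,d\nu$. The letters $C,c$ denote positive finite constants that may change from line to line and do not depend on the parameters of the statement in which they occur.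

\section{Records, time reversal and monotonicity}\label{sec:records}

\subsection{Splitting at a fixed time}
Extend $S$ to a two-sided walk: $(S_k)_{k\ge0}$ and $(S_{-k})_{k\ge0}$ are independent simple random walks from $0$, with joint law $P$. Extend $Z$ to $k\in\mathbb{Z}$ by $Z_k-Z_{k-1}=\xi_{S_k}$. Let $P^\xi_z$ be the law of the walk started at $z$ in the frozen scenery $\xi$, so $P^\xi=P^\xi_0$; for a law $\nu$ on $\Omega$, $\nu\otimes P$ is the law of a scenery with law $\nu$ and an independent walk from $0$, so $\mathbb{P}=\mu\otimes P$. Put $(\tau_x\xi)_z=\xi_{x+z}$ and, for $n\ge0$, $y\ge1$,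
\[
M_n=\max_{0\le k\le n}Z_k,\qquad D_n=M_n-Z_n,\qquad T_y=\inf\{k\ge1:Z_k=y\},\qquad X_y=S_{T_y}.
\]
A time $k\ge1$ is a \emph{record} if $Z_k>M_{k-1}$. Since $Z$ has steps $\pm1$, the records are exactly the finite times $T_y$, and $M_n$ is the number of records in $[1,n]$. For a scenery $\eta$ and an integer $a\ge-1$ let
\[
Y_j(\eta)=\sum_{i=0}^{j-1}\eta_{S_i},\qquad \mathcal{E}_n(a)=\{Y_j(\xi)\ge-a\ \text{ for }1\le j\le n\},\qquad p_n(a)=\mathbb{P}(\mathcal{E}_n(a)),
\]
so that $\mathcal{E}_n=\mathcal{E}_n(-1)$ and $p_n=p_n(-1)$. We write $Y_j=Y_j(\xi)$ and set $q_0=p_0=1$.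

The law $\mathbb{P}$ is invariant under $\xi\mapsto-\xi$, under $(S_k)\mapsto(S_{-k})$, and under the time shift $(\xi,S)\mapsto(\tau_{S_t}\xi,(S_{t+k}-S_t)_{k\in\mathbb{Z}})$ for fixed $t$: the shifted walk has i.i.d.\ increments, and given $S$ the scenery $\tau_{S_t}\xi$ has law $\mu$. Since past and future of the two-sided walk are independent, for measurable $F,G\ge0$,
\begin{multline}\label{eq:split}
\mathbb{E}\big[F\big(\tau_{S_t}\xi,(S_{t-i}-S_t)_{i\ge0}\big)\,G\big(\tau_{S_t}\xi,(S_{t+i}-S_t)_{i\ge0}\big)\big]\\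
=\int E^\xi\big[F(\xi,(S_i)_{i\ge0})\big]\,E^\xi\big[G(\xi,(S_i)_{i\ge0})\big]\,\mu(d\xi).
\end{multline}
In this identity the backward sums $Z_t-Z_{t-j}=\sum_{i=0}^{j-1}\xi_{S_{t-i}}$ become $Y_j$ inside $F$, and the forward sums $Z_{t+j}-Z_t$ become $Z_j$ inside $G$. The sign at the position $S_t$ itself belongs to the past; this is why $Y_j$ starts at $i=0$.

\begin{lemma}\label{lem:identities}
Let $n\ge1$.
\begin{enumerate}
\item[(a)] For $a\ge-1$, $\mathbb{P}(\max_{1\le k\le n}Z_k\le a)=p_n(a)$. In particular $\mathbb{P}(T_1>n)=p_n(0)$, and $\mathbb{P}(M_n\le a)=p_n(a)$ for $a\ge0$.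
\item[(b)] $\mathbb{P}(n\text{ is a record})=p_n$, and $\mathbb{P}(T_y=n)=\mathbb{P}(\mathcal{E}_n,\,Y_n=y)$ for $y\ge1$.
\item[(c)] For $a\ge0$ and measurable $N\subset\Omega$, $\mathbb{P}(D_n\le a,\ \tau_{S_n}\xi\in N)=\int_NP^\xi(\mathcal{E}_n(a))\,d\mu$. In particular $\mathbb{P}(D_n\le a)=p_n(a)$.
\item[(d)] Let $t_n=\min\{k\ge0:Z_k=M_n\}$, the last record in $[1,n]$, or $0$ if there is none. For $a\ge0$ and $0\le j\le n$,
\[
\mathbb{P}(D_n\le a,\ t_n=n-j)=\int q_{n-j}\,\varphi_j\,d\mu,\qquad \varphi_j(\xi)=P^\xi\Big(\max_{0\le i\le j}Z_i\le0,\ Z_j\ge-a\Big).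
\]
\item[(e)] For $1\le j\le n$, $\ \mathbb{P}(n\text{ is a record},\ t_{n-1}=n-j)=\int q_{n-j}(\xi)\,P^\xi(T_1=j)\,\mu(d\xi)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By the shift with $t=1$, $(Z_j)_{j\ge1}$ has the law of $(Y_j)_{j\ge1}$, and by sign symmetry that of $(-Y_j)_{j\ge1}$.
(b) Time $n$ is a record if and only if $Z_n-Z_{n-j}\ge1$ for $1\le j\le n$, and $T_y=n$ if and only if moreover $Z_n-Z_0=y$. Apply \eqref{eq:split} with $t=n$, $G=1$.
(c) For $a\ge0$, $D_n\le a$ means $Z_n-Z_{n-j}\ge-a$ for $1\le j\le n$. Apply \eqref{eq:split} with $t=n$.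
(d) With $t=n-j$, the event says that $Z_t-Z_{t-l}\ge1$ for $1\le l\le t$, that $Z_{t+i}-Z_t\le0$ for $0\le i\le j$, and that $Z_{t+j}-Z_t\ge-a$. The first condition concerns the past of $t$ and gives the factor $q_t$; the others give $\varphi_j$.
(e) With $t=n-j$, the event says that $Z_t-Z_{t-l}\ge1$ for $1\le l\le t$ and that $i\mapsto Z_{t+i}-Z_t$ first reaches $1$ at $i=j$.
\end{proof}

Parts (a), (c) and (d) give the \emph{last-record decomposition}
\begin{equation}\label{eq:lastrecord}
\mathbb{P}\Big(\max_{1\le k\le n}Z_k\le a\Big)=\sum_{j=0}^np_{n-j}\,Q_{n-j}(\varphi_j)\qquad(a\ge0),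
\end{equation}
with $Q_0=\mu$. It expresses level $a$ through level $-1$.

\begin{example}[fresh signs]\label{ex:fresh}
Suppose that every step reads a new sign, so that $Z$ is a simple random walk. Past and future are then independent, and \eqref{eq:lastrecord} holds with $Q_{n-j}(\varphi_j)$ replaced by the number $\varphi_j=\mathbb{P}(T_1>j,\,Z_j\ge-a)$. The reflection principle gives $\mathbb{P}(M_n\le a)=\mathbb{P}(-a-1\le Z_n\le a)$; the interval contains $a+1$ points of the parity of $n$, so $\mathbb{P}(M_n\le a)\sim(a+1)\sqrt{2/(\pi n)}$. At level $-1$ the first step is forced, and $p_n=\frac12\mathbb{P}(M_{n-1}\le0)\sim\frac12\sqrt{2/(\pi n)}$. The termwise limit in \eqref{eq:lastrecord} predicts the ratio $\sum_j\varphi_j$, the expected number of visits to $\{-a,\dots,0\}$ before $T_1$. By gambler's ruin, $Z$ reaches $-y$ before $1$ with probability $1/(y+1)$, and from $-y$ it reaches $1$ before returning with probability $1/(2(y+1))$; so each $-y\le0$ is visited twice on average and $\sum_j\varphi_j=2(a+1)$,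 as it should be.
\end{example}

\begin{example}[the scenery couples past and future]\label{ex:small}
Return to the random scenery. We have $\mathcal{E}_1=\{\xi_0=1\}$ and $\mathcal{E}_2=\mathcal{E}_3=\{\xi_0=\xi_{S_1}=1\}$, so
\[
q_2(\xi)=\tfrac12\,\mathbf{1}\{\xi_0=1\}\big(\mathbf{1}\{\xi_1=1\}+\mathbf{1}\{\xi_{-1}=1\}\big),\qquad p_2=\tfrac14,\qquad Q_2(\xi_1=-1)=\tfrac14 ,
\]
whereas $Q_1(\xi_1=-1)=\frac12$. For $a=1$ the term $j=0$ of \eqref{eq:lastrecord} is $p_n$, and $\varphi_1(\xi)=P^\xi(\xi_{S_1}=-1)$, so by the symmetry $x\mapsto-x$ the term $j=1$ is $p_{n-1}Q_{n-1}(\xi_1=-1)$. The step after the record reads a sign that the past has probably read already, and the asymptotics of this one term is the convergence of $Q_n(\xi_1=-1)$. Any limit $Q$ differs from $\mu$ near the origin: $Q(\xi_0=1)=1$ and $Q(\xi_1=\xi_{-1}=-1)=0$, because $q_n\le q_2$ for $n\ge2$.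
\end{example}

\subsection{Monotonicity in the scenery}
Order $\Omega$ coordinatewise. The substitute for the independence used in Example~\ref{ex:fresh} is the \emph{Harris inequality}: if $f,g$ are local increasing functions then $\mu(fg)\ge\mu(f)\mu(g)$; consequently, if $f$ is increasing and $g$ decreasing then $\mu(fg)\le\mu(f)\mu(g)$. We write $\nu\succeq\mu$ if $\nu(f)\ge\mu(f)$ for all local increasing $f$; by Harris this holds when $\nu$ has a local increasing density with respect to $\mu$.

For a fixed path, $Z_k$ $(k\ge0)$, $Y_j$ and $M_n$ are increasing in $\xi$, and $D_n=\max_{0\le l\le n}\big(-\sum_{l<h\le n}\xi_{S_h}\big)$ is decreasing. Averaging over paths, $P^\xi_z(\mathcal{E}_n(a))$ is increasing, and $P^\xi(T_1>n)$ and $P^\xi(M_n\le a)$ are decreasing. These functions are local, since $n$ steps of the walk read only the signs within distance $n$ of the starting point.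

\section{Estimates for the walk in scenery}\label{sec:estimates}

Given the walk, $Z_n=\sum_xL_n(x)\xi_x$ is a weighted sum of independent signs, with weights and conditional variance
\[
L_n(x)=\#\{1\le l\le n:S_l=x\},\qquad V_n=\sum_xL_n(x)^2 .
\]
We also write $L_n(F)=\sum_{x\in F}L_n(x)$. After each visit to $x$ the walk fails to return within $n$ steps with probability at least $c/\sqrt n$, so $P(L_n(x)\ge l)\le(1-c/\sqrt n)^{l-1}$. Together with $P(S_i=S_j)\le C(1+|i-j|)^{-1/2}$ this gives, for all $x$, $n\ge1$, $u>0$,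
\begin{equation}\label{eq:local}
P\big(L_n(x)\ge u\sqrt n\big)\le Ce^{-cu},\qquad \mathbb{E}V_n=\sum_{1\le i,j\le n}P(S_i=S_j)\le Cn^{3/2}.
\end{equation}
The first bound holds by the same argument for the number of visits during $\{0,\dots,n-1\}$.

Given $S$, the process $Z$ is not a martingale, so Doob's inequality is not available. Positive correlation replaces it. We allow the sum to be restricted to a set of sites, because Section~\ref{sec:unique} treats different spatial scales separately.

\begin{lemma}[maximal inequality]\label{lem:max}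
Let $A\subset\mathbb{Z}$, $Z^A_i=\sum_{1\le l\le i}\xi_{S_l}\mathbf{1}\{S_l\in A\}$ and $a>0$. Then
\[
\mathbb{P}\Big(\max_{1\le i\le n}Z^A_i\ge a\ \Big|\ S\Big)\le\exp\Big(-\frac{a^2}{2\sum_{x\in A}L_n(x)^2}\Big).
\]
\end{lemma}

\begin{proof}
Fix $S$ and $\theta>0$. Put $\mathcal{X}_k=e^{\theta Z^A_k}$, $I_k=\mathbf{1}\{\max_{1\le i\le k}Z^A_i\ge a\}$, $I_0=0$. Since $e^u-1\ge u$, we have $\mathcal{X}_{k+1}-\mathcal{X}_k\ge\theta\mathcal{X}_k(Z^A_{k+1}-Z^A_k)$. Both $\mathcal{X}_kI_k$ and $Z^A_{k+1}-Z^A_k$ are increasing in $\xi$ and the latter has mean zero, so Harris gives $\mathbb{E}[(\mathcal{X}_{k+1}-\mathcal{X}_k)I_k\mid S]\ge0$. On $\{I_k-I_{k-1}=1\}$ we have $\mathcal{X}_k\ge e^{\theta a}$. Summing by parts,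
\begin{align*}
e^{\theta a}\,\mathbb{P}(I_n=1\mid S)&\le\sum_{k=1}^n\mathbb{E}[\mathcal{X}_k(I_k-I_{k-1})\mid S]\\
&=\mathbb{E}[\mathcal{X}_nI_n\mid S]-\sum_{k=1}^{n-1}\mathbb{E}[(\mathcal{X}_{k+1}-\mathcal{X}_k)I_k\mid S]\le\mathbb{E}[\mathcal{X}_n\mid S].
\end{align*}
With $v=\sum_{x\in A}L_n(x)^2$ we have $\mathbb{E}[\mathcal{X}_n\mid S]=\prod_{x\in A}\cosh(\theta L_n(x))\le e^{\theta^2v/2}$. Take $\theta=a/v$; if $v=0$ the probability is $0$.
\end{proof}

With $A=\mathbb{Z}$, $\mathbb{E}[M_n^2\mid S]\le\int_0^\infty2a\,e^{-a^2/(2V_n)}\,da=2V_n$. Using also sign symmetry, and bounding $P(V_n>un^{3/2})$ by Markov's inequality, we get for $u>0$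
\begin{equation}\label{eq:upper}
\mathbb{E}M_n^2\le Cn^{3/2},\qquad \mathbb{P}\Big(\max_{1\le i\le n}|Z_i|>un^{3/4}\Big)\le2e^{-u/2}+\frac{C}{u}.
\end{equation}

\begin{lemma}[lower bound]\label{lem:lower}
Let $T\ge1$ be a finite time that is a function of $S$. Then
\[
\mathbb{P}\big(Z_T\ge\tfrac12\sqrt{V_T}\ \big|\ S\big)\ge\tfrac3{32},\qquad V_T\ge\frac{T^2}{\#\{S_1,\dots,S_T\}} .
\]
Moreover $\mathbb{E}M_n\ge cn^{3/4}$ for all $n\ge1$.
\end{lemma}

\begin{proof}
Given $S$, $\mathbb{E}[Z_T^2\mid S]=V_T$ and $\mathbb{E}[Z_T^4\mid S]=3V_T^2-2\sum_xL_T(x)^4\le3V_T^2$. The Paley--Zygmund inequality $\mathbb{P}(X\ge\lambda\mathbb{E}X)\ge(1-\lambda)^2(\mathbb{E}X)^2/\mathbb{E}X^2$, with $X=Z_T^2$ and $\lambda=\frac14$, gives $\mathbb{P}(Z_T^2\ge V_T/4\mid S)\ge\frac9{16}\cdot\frac13$, and sign symmetry halves this. The bound on $V_T$ is Cauchy--Schwarz applied to $T=\sum_xL_T(x)$. Finally, by Jensen's inequality for $u\mapsto u^{-1/2}$,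
\[
\mathbb{E}M_n\ge\mathbb{E}Z_n^+\ge\tfrac3{64}\mathbb{E}\sqrt{V_n}\ge\tfrac3{64}\,n\,\big(\mathbb{E}\#\{S_1,\dots,S_n\}\big)^{-1/2},
\]
and $\mathbb{E}\#\{S_1,\dots,S_n\}\le1+2\,\mathbb{E}\max_{i\le n}|S_i|\le C\sqrt n$.
\end{proof}

Cut $\mathbb{Z}$ into the dyadic annuli $A_0=\{0\}$ and $A_j=\{x:2^{j-1}\le|x|<2^j\}$ for $j\ge1$; then $|A_j|=2^j$. In $R^2$ steps each site is visited at most about $R$ times, so the contribution of $A_j$ to $Z$ has order at most $R2^{j/2}$.

\begin{lemma}[one annulus]\label{lem:annulus}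
For integers $R\ge1$, $j\ge0$ let $F_j=\max_{0\le i\le R^2}Z^{A_j}_i$. Then $\mathbb{P}(F_j>\lambda R2^{j/2})\le Ce^{-c\lambda^{2/3}}$ for all $\lambda>0$.
\end{lemma}

\begin{proof}
Let $v=|A_j|^{-1}\sum_{x\in A_j}(L_{R^2}(x)/R)^2$. The function $v\mapsto\cosh(c\sqrt v)=\sum_pc^{2p}v^p/(2p)!$ is convex on $[0,\infty)$, so by Jensen's inequality and \eqref{eq:local}, $\mathbb{E}\cosh(c\sqrt v)\le\max_x\mathbb{E}\cosh(cL_{R^2}(x)/R)\le C$ for small $c$. Hence $P(v>u^2)\le Ce^{-cu}$. If $v\le u^2$ then $\sum_{x\in A_j}L_{R^2}(x)^2\le2^jR^2u^2$, and Lemma~\ref{lem:max} bounds the probability in question by $e^{-\lambda^2/(2u^2)}+Ce^{-cu}$. Take $u=\lambda^{2/3}$.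
\end{proof}

The scaling limit is due to Kesten and Spitzer \cite{KS}. For the simple walk the argument is short, and we include it.

\begin{lemma}[scaling limit]\label{lem:scaling}
The linear interpolation of $(n^{-3/4}Z_{nt})_{t\in\{0,1/n,\dots,1\}}$ converges in law in $C[0,1]$ to $\Delta$. In particular $n^{-3/4}M_n$ converges in law to $\sup_{[0,1]}\Delta$.
\end{lemma}

\begin{proof}
\emph{Finite-dimensional laws.} Fix reals $a_i$ and times $t_i\in[0,1]$, and put $u_n(x)=\sum_ia_iL_{\lfloor nt_i\rfloor}(x)$ and $w_n(x)=\sum_ia_i\ell(\lfloor nt_i\rfloor,x)$. By the coupling of R\'ev\'esz \cite{Rev}, $S$ and $\mathsf{B}$ can be constructed together so that $\sup_{x\in\mathbb{Z}}|L_n(x)-\ell(n,x)|=o(n^{1/4+\epsilon})$ almost surely for each $\epsilon>0$. By Brownian scaling, $(w_n(x))_{x\in\mathbb{Z}}$ has the law of $\big(\sqrt n\sum_ia_i\ell(\lfloor nt_i\rfloor/n,x/\sqrt n)\big)_{x\in\mathbb{Z}}$. Since $\ell$ is continuous with compact support on $[0,1]\times\mathbb{R}$, Riemann sums converge: $n^{-1}\sum_x|w_n(x)|$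 is tight and $n^{-3/2}\sum_xw_n(x)^2$ converges in law to $\Sigma=\int(\sum_ia_i\ell(t_i,x))^2\,dx$. As $\sum_x|u_n(x)|\le Cn$,
\[
n^{-3/2}\sum_x|u_n(x)^2-w_n(x)^2|\le n^{-3/2}\sup_x|u_n(x)-w_n(x)|\sum_x\big(|u_n(x)|+|w_n(x)|\big)\to0
\]
in probability, so $n^{-3/2}\sum_xu_n(x)^2$ converges in law to $\Sigma$. By \eqref{eq:local} and a union bound over $|x|\le n$, $\max_xL_n(x)\le n^{0.51}$ with probability tending to $1$, and on this event $n^{-3/4}\max_x|u_n(x)|\le Cn^{-0.24}$ and $n^{-3}\sum_xu_n(x)^4\le Cn^{-3}\,n\,n^{1.53}$. Since $\log\cos u=-u^2/2+O(u^4)$ near $0$,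
\[
\mathbb{E}\Big[\exp\Big(\mathrm{i}\theta n^{-3/4}\sum_ia_iZ_{\lfloor nt_i\rfloor}\Big)\Big|\,S\Big]=\prod_x\cos\big(\theta n^{-3/4}u_n(x)\big)\ \longrightarrow\ e^{-\theta^2\Sigma/2}\quad\text{in law}.
\]
Given $\mathsf{B}$, the variable $\sum_ia_i\Delta_{t_i}$ is centered Gaussian with variance $\Sigma$; taking expectations of these bounded variables gives the finite-dimensional limits.

\emph{Tightness.} By Cauchy--Schwarz, $V_m^2\le m\sum_xL_m(x)^3=m\sum_{l\le m}L_m(S_l)^2$. The variable $L_m(S_l)$ is at most $1$ plus the numbers of returns to $S_l$ within $m$ steps forward and backward from time $l$, so $\mathbb{E}L_m(S_l)^2\le Cm$ by \eqref{eq:local}, and $\mathbb{E}V_m^2\le Cm^3$. Lemma~\ref{lem:max} and $e^{-u}\le Cu^{-2}$ give $\mathbb{P}(\max_{i\le m}|Z_i|\ge a)\le C\,\mathbb{E}V_m^2/a^4\le Cm^3/a^4$. Cut time into $O(1/\delta)$ blocks of length $m=\lceil\delta n\rceil$ and take $a=\epsilon n^{3/4}$. By stationarity of the increments, the probability that $Z$ moves by $a$ or more from its initial value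 in some block is $O(\delta^2\epsilon^{-4})$ for large $n$. Off this event the rescaled path oscillates by at most $3\epsilon$ on every interval of length $\delta$, which is the tightness criterion in $C[0,1]$.
\end{proof}

\section{The level $-1$, and the order of magnitude at other levels}\label{sec:level}

\begin{proposition}\label{prop:level-1}
$p_n\sim\kappa n^{-1/4}$ with $0<\kappa<\infty$, and $cn^{-1/4}\le p_n\le Cn^{-1/4}$ for all $n\ge1$.
\end{proposition}

\begin{proof}
Since $M_n$ counts records, Lemma~\ref{lem:identities}(b) gives $\mathbb{E}M_n=\sum_{k=1}^np_k$. By \eqref{eq:upper} the variables $n^{-3/4}M_n$ are bounded in $L^2$, hence uniformly integrable, so Lemma~\ref{lem:scaling} gives $n^{-3/4}\mathbb{E}M_n\to m_*:=\mathbb{E}\sup_{[0,1]}\Delta<\infty$, and $m_*>0$ by Lemma~\ref{lem:lower}. The events $\mathcal{E}_n$ decrease, so $p_n$ is nonincreasing, and one may differentiate the asymptotics (the monotone density theorem): for $0<\delta<1$, $n'=\lfloor(1-\delta)n\rfloor$ and $n''=\lceil(1+\delta)n\rceil$,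
\[
\frac{\mathbb{E}M_{n''}-\mathbb{E}M_n}{n''-n}\le p_n\le\frac{\mathbb{E}M_n-\mathbb{E}M_{n'}}{n-n'} .
\]
So every limit point of $n^{1/4}p_n$ lies between $m_*\frac{(1+\delta)^{3/4}-1}{\delta}$ and $m_*\frac{1-(1-\delta)^{3/4}}{\delta}$, and both tend to $\frac34m_*=\kappa$ as $\delta\to0$. The two-sided bound follows because $p_n>0$ for every $n$.
\end{proof}

With Lemma~\ref{lem:identities}(a) this is Theorem~\ref{thm:main}(i). At a level $a\ge0$ the probability is larger, but only by a bounded factor: a run may first climb to height $a+1$ while staying positive, and then it has the slack of $\mathcal{E}_n(a)$.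

\begin{lemma}\label{lem:otherlevels}
$p_n(a)\le C(a+1)^{1/3}p_n\le C'(a+1)^{1/3}n^{-1/4}$ for all integers $a\ge0$, $n\ge1$. In particular $\mathbb{P}(T_1>n)\to0$.
\end{lemma}

\begin{proof}
Let $m=a+1$ and $k\ge1$. The event $\mathcal{E}_{n+k}$ contains the event that $\mathcal{E}_k$ holds, $Y_k\ge m$, and $Y_{k+j}-Y_k\ge-a$ for $1\le j\le n$. Decompose according to $S_k=x$ and apply the Markov property. Both factors below are increasing in $\xi$ and the second has $\mu$-mean $p_n(a)$, so Harris gives
\[
p_n\ge p_{n+k}\ge\sum_x\int P^\xi(\mathcal{E}_k,\,Y_k\ge m,\,S_k=x)\,P^\xi_x(\mathcal{E}_n(a))\,d\mu\ge\mathbb{P}(\mathcal{E}_k,\,Y_k\ge m)\,p_n(a).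
\]
It remains to find $k$ with $\mathbb{P}(\mathcal{E}_k,Y_k\ge m)\ge cm^{-1/3}$. By Lemma~\ref{lem:identities}(b),
\[
\sum_{k=1}^N\mathbb{P}(\mathcal{E}_k,\,Y_k\ge m)=\sum_{y\ge m}\mathbb{P}(T_y\le N)=\sum_{y\ge m}\mathbb{P}(M_N\ge y)\ge\mathbb{E}M_N-m .
\]
For $N=\lceil C_0m^{4/3}\rceil$ with $C_0$ large, Lemma~\ref{lem:lower} makes the right side at least $cN^{3/4}$. One of the $N$ terms is then at least $cN^{-1/4}\ge c'm^{-1/3}$.
\end{proof}

\section{A polynomial bound on the density of $Q_n$}\label{sec:density}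

How far can the conditioning distort the scenery in $[-R,R]$? The trivial bound on the density of $Q_n$ on $\mathcal{F}_{[-R,R]}$ is $2^{2R+1}$. We need a power of $R$, because this makes the relative entropy of order $\log R$, the number of dyadic annuli in $[-R,R]$. By monotonicity the density is largest at the all-plus configuration, so we must show that a gift of $2R+1$ plus signs raises the persistence probability by a polynomial factor only.

For an integer $R\ge1$ let $\xi^R$ equal $+1$ on $[-R,R]$ and $\xi$ elsewhere, and put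
\[
\mathcal{H}_n(R)=\{Y_j(\xi^R)\ge-R\ \text{ for }1\le j\le n\},\qquad \Phi_n(R)=\mathbb{P}(\mathcal{H}_n(R)).
\]
The slack $-R$ is included so that the quantity reproduces itself when the walk is restarted at a later time. The function $\Phi_n(R)$ is nondecreasing in $R$ and nonincreasing in $n$.

\begin{proposition}\label{prop:density}
There are $C$ and $R_0$ such that $\Phi_n(R)\le CR^{10}n^{-1/4}$ for all $R\ge R_0$ and $n\ge1$. Consequently, for $R\ge R_0$ the density of $Q_n$ with respect to $\mu$ on $\mathcal{F}_{[-R,R]}$ is at most $C'R^{10}$, uniformly in $n\ge1$.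
\end{proposition}

The idea is to trade the gift for a slight positive bias of the signs outside $[-R,R]$. Up to time $s$ the gift is worth at most $2L_s([-R,R])\approx R\sqrt s$. A bias $b_x=|x|^{-\gamma}$ at site $x$ is worth about $s\cdot s^{-\gamma/2}$, which is eventually larger if $\gamma<1$, and it costs little in likelihood if $\sum_xb_x^2<\infty$, that is, if $\gamma>\frac12$. We take $\gamma=\frac35$. Two kinds of rare events spoil the comparison: the bias may fail to pay at some scale of time, and its likelihood ratio may be large at some scale of space. Their probabilities are tiny but do not decay in $n$, so each must be multiplied by a persistence probability. We obtain the product by giving away the whole region on which the rare event depends; this brings back $\Phi$ with a larger radius, and the inequality closes.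

\begin{proof}
The density at a configuration $w$ is $\mathbb{P}(\mathcal{E}_n\mid\xi_{[-R,R]}=w)/p_n$, and the numerator is at most $\mathbb{P}(Y_j(\xi^R)\ge1,\ 1\le j\le n)\le\Phi_n(R)$. So the second claim follows from the first and Proposition~\ref{prop:level-1}.

\emph{The biased scenery.} Let $R\ge2^{12}$ and $b_x=|x|^{-3/5}$. Let $(\phi_x)_{|x|>R}$ be independent Bernoulli variables with means $b_x$, independent of $(\xi,S)$, and set $\chi_x=\phi_x\mathbf{1}\{\xi_x=-1\}$; the $\chi_x$ are independent Bernoulli variables with means $b_x/2$. Let $\hat\xi_x=\xi_x+2\chi_x$ for $|x|>R$ and $\hat\xi_x=\xi_x$ for $|x|\le R$. With $L^\circ_j(x)=\#\{0\le i<j:S_i=x\}$ and $\xi_x\ge\xi^R_x-2$ on $[-R,R]$,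
\[
Y_j(\hat\xi)\ge Y_j(\xi^R)-2L^\circ_j([-R,R])+2\sum_{|x|>R}\chi_xL^\circ_j(x).
\]
For $s$ a power of $2$ let $\mathcal{B}_s$ be the event that $\sum_{|x|>R}\chi_xL^\circ_j(x)<L^\circ_j([-R,R])$ for some $j\in[s,2s)$. Every $j\in[R^{10},n]$ lies in $[s,2s)$ for some dyadic $s\in(R^{10}/2,n]$. If none of these $\mathcal{B}_s$ occurs, then on $\mathcal{H}_n(R)$ we have $Y_j(\hat\xi)\ge-R$ for $R^{10}\le j\le n$; for $j<R^{10}$ we have $Y_j(\hat\xi)\ge-j>-R^{10}$ in any case. Hence, with $s$ ranging over powers of $2$,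
\begin{equation}\label{eq:boot}
\Phi_n(R)\le\mathbb{P}\big(Y_j(\hat\xi)\ge-R^{10},\ 1\le j\le n\big)+\sum_{R^{10}/2<s\le n}\mathbb{P}(\mathcal{H}_n(R)\cap\mathcal{B}_s).
\end{equation}

\emph{Step 1: $\mathbb{P}(\mathcal{B}_s)\le Ce^{-cs^{1/100}}$ for $s>R^{10}/2$.} It suffices to treat large $s$. By the reflection principle and Hoeffding's inequality, $P(\max_{i\le2s}|S_i|>s^{0.51})\le4e^{-s^{0.02}/4}$, and by \eqref{eq:local} and a union bound over $|x|\le2s$, $P(\max_xL^\circ_{2s}(x)>s^{0.51})\le Cse^{-cs^{0.01}}$. Fix a path outside these two events. As $R<(2s)^{1/10}$,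
\[
L^\circ_{2s}([-R,R])\le3R\,s^{0.51}\le3\cdot2^{1/10}s^{0.61}\le4s^{0.61}.
\]
All visited sites have $b_x\ge s^{-0.306}$, so given $S$ the sum $\sum_{|x|>R}\chi_xL^\circ_s(x)$ has mean $\bar m\ge\frac12s^{-0.306}(s-4s^{0.61})\ge\frac14s^{0.694}$, and $\bar m/2>4s^{0.61}$ for large $s$. Recall the Chernoff bound: a sum of independent variables with values in $[0,h]$ and total mean $\bar m$ is at most $\bar m/2$ with probability at most $e^{-\bar m/(8h)}$. With $h=s^{0.51}$ this is at most $\exp(-s^{0.184}/32)$. If the sum exceeds $\bar m/2$ then for $j\in[s,2s)$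
\[
\sum_{|x|>R}\chi_xL^\circ_j(x)\ge\sum_{|x|>R}\chi_xL^\circ_s(x)>4s^{0.61}\ge L^\circ_j([-R,R]),
\]
so $\mathcal{B}_s$ fails. The factor $s$ in the union bound is absorbed by decreasing $c$.

\emph{Step 2: $\mathbb{P}(\mathcal{H}_n(R)\cap\mathcal{B}_s)\le\mathbb{P}(\mathcal{B}_s)\,\Phi_{n-2s}(4s)$ for $R^{10}/2<s\le n/4$.} The event $\mathcal{B}_s$ is determined by $S_0,\dots,S_{2s}$, $\xi_{[-2s,2s]}$ and $\phi$. Let $y=S_{2s}$; then $|y|\le2s$, and $R\le2s$. On $\mathcal{H}_n(R)$, since $Y_{2s}(\xi^R)\le2s$,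
\[
\sum_{i=0}^{j-1}\xi^R_{S_{2s+i}}=Y_{2s+j}(\xi^R)-Y_{2s}(\xi^R)\ge-R-2s\ge-4s\qquad(1\le j\le n-2s).
\]
This stays true if $\xi^R$ is replaced by the larger scenery that equals $+1$ on $[y-4s,y+4s]\supset[-2s,2s]\supset[-R,R]$ and $\xi$ elsewhere. The resulting event depends only on the increments of the walk after time $2s$ and on the signs outside $[y-4s,y+4s]$, so given $S_0,\dots,S_{2s}$, $\xi_{[-2s,2s]}$ and $\phi$ it has probability $\Phi_{n-2s}(4s)$.

\emph{Step 3: the cost of the bias.} We have $\mathbb{P}(\hat\xi_x=\pm1)=\frac12(1\pm b_x)$ for $|x|>R$, so on $\mathcal{F}_{[-n,n]}$ the law of $\hat\xi$ has density $\rho(\xi)=\prod_{R<|x|\le n}(1+b_x\xi_x)$ with respect to $\mu$. Let $2^{i_0}\le R<2^{i_0+1}$, so $i_0\ge12$. For $i\ge i_0$ let $\rho_i$ be the product over the set $\Lambda_i$ of $x$ with $R<|x|\le n$ and $2^i<|x|\le2^{i+1}$ (an empty product is $1$); then $\rho=\prod_{i\ge i_0}\rho_i$, the $\rho_i$ are independent under $\mu$, and $\mu(\rho_i)=1$. Let $\mathcal{A}_i=\{\rho_i>\exp(2^{-i/40})\}$.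 We have $\rho_i\le\exp(\sum_{\Lambda_i}b_x\xi_x)$, and $\sum_{\Lambda_i}b_x\hat\xi_x$ has mean $\sum_{\Lambda_i}b_x^2\le2^{i+1}2^{-6i/5}=2^{1-i/5}$, which is at most $\frac122^{-i/40}$ for $i\ge12$. Hoeffding's inequality, for independent summands in $[-b_x,b_x]$, bounds a deviation $u$ above the mean by $\exp(-u^2/(2\sum b_x^2))$. With $u=\frac122^{-i/40}$,
\[
\mu(\rho_i\mathbf{1}_{\mathcal{A}_i})=\mathbb{P}(\hat\xi\in\mathcal{A}_i)\le\exp\Big(-\frac{2^{-i/20}/4}{2\cdot2^{1-i/5}}\Big)=\exp\big(-2^{0.15i}/16\big).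
\]
Let $C_1=\exp(\sum_{i\ge0}2^{-i/40})$ and $\mathcal{E}'=\mathcal{E}_n(R^{10})$; the first term of \eqref{eq:boot} is $\mathbb{E}[\rho\mathbf{1}_{\mathcal{E}'}]$. If no $\mathcal{A}_i$ occurs then $\rho\le C_1$. Otherwise there is a largest $i$ with $\mathcal{A}_i$, since $\rho_i=1$ for $2^i\ge n$, and then $\rho\le C_1\big(\prod_{l<i}\rho_l\big)\rho_i\mathbf{1}_{\mathcal{A}_i}$. Moreover $\mathcal{E}'$ is contained in $\{Y_j(\xi^{2^{i+1}})\ge-R^{10},\ 1\le j\le n\}$. This event is independent of $\rho_{i_0},\dots,\rho_i$, and it is contained in $\mathcal{H}_n(2^{10(i+1)})$ because $R<2^{i+1}$. With Lemma~\ref{lem:otherlevels} for $\mathbb{P}(\mathcal{E}')$,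
\[
\mathbb{P}\big(Y_j(\hat\xi)\ge-R^{10},\ 1\le j\le n\big)\le CR^{10}n^{-1/4}+C_1\sum_{i\ge i_0}e^{-2^{0.15i}/16}\,\Phi_n(2^{10(i+1)}).
\]

\emph{Step 4: closing the inequality.} Let $R_0\ge2^{12}$ and $\Xi_n=\sup_{R\ge R_0}R^{-10}n^{1/4}\Phi_n(R)$, which is finite since $\Xi_n\le n^{1/4}$. Let $n\ge2$ and $R\ge R_0$. The radii $4s>2R^{10}$ and $2^{10(i+1)}>R$ exceed $R_0$. For $s\le n/4$ we have $n-2s\ge\lceil n/2\rceil$, so $\Phi_{n-2s}(4s)\le(4s)^{10}\,2^{1/4}n^{-1/4}\,\Xi_{\lceil n/2\rceil}$. The at most two dyadic $s\in(n/4,n]$ contribute to \eqref{eq:boot} at most $Ce^{-cn^{1/100}}\le Cn^{-1/4}$ by Step~1. Multiplying \eqref{eq:boot} by $R^{-10}n^{1/4}$ and using $R^{-10}\le1$,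
\[
R^{-10}n^{1/4}\Phi_n(R)\le C_2+\Xi_n\,C_1\sum_{i\ge i_0}e^{-2^{0.15i}/16}\,2^{100(i+1)}+\Xi_{\lceil n/2\rceil}\,C\sum_{s>R^{10}/2}e^{-cs^{1/100}}(4s)^{10},
\]
where $C_2$ does not depend on $n$ or $R$. Both sums are tails of convergent series, so for $R_0$ large $\Xi_n\le C_2+\frac18\Xi_n+\frac18\Xi_{\lceil n/2\rceil}$, that is, $\Xi_n\le\frac87C_2+\frac17\Xi_{\lceil n/2\rceil}$. Since $\Xi_1\le1$ and $\lceil n/2\rceil<n$, induction gives $\Xi_n\le\max(1,\frac43C_2)$ for all $n$.
\end{proof}

\section{Three properties of the limit points}\label{sec:limit}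

Let $\mathcal{Q}$ be the set of subsequential weak limits of $(Q_n)$, which is nonempty by compactness, and let $\mathcal{Q}^*$ be the set of midpoints $\frac12(Q'+Q'')$ with $Q',Q''\in\mathcal{Q}$; it contains $\mathcal{Q}$. Midpoints are included because two limit points will be compared inside their average.

\subsection{Domination}
The density $q_n/p_n$ is local and increasing, so $Q_n\succeq\mu$. The inequality $Q_n(f)\ge\mu(f)$ for local $f$ passes to weak limits and averages:
\begin{equation}\label{eq:dom}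
Q\succeq\mu\qquad\text{for all }Q\in\mathcal{Q}^*.
\end{equation}
Thus every local decreasing function has a smaller mean under $Q$ than under $\mu$.

\subsection{Invariance along records}
If the present is a record over a long past, then so is the next record. The scenery seen from the next record should therefore have nearly the law $Q_n$ again. Let
\[
Uf(\xi)=E^\xi\big[f(\tau_{X_1}\xi);\,T_1<\infty\big].
\]

\begin{lemma}\label{lem:invariance}
For $Q\in\mathcal{Q}^*$ we have $T_1<\infty$ $Q\otimes P$-a.s., and $Q(Uf)=Q(f)$ for all bounded measurable $f$.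
\end{lemma}

\begin{proof}
Let $0\le f\le1$ and $\mathcal{P}_n=\{Z_0-Z_{-l}\ge1\text{ for }1\le l\le n\}$, an event with $P^\xi(\mathcal{P}_n)=q_n(\xi)$. By \eqref{eq:split} at time $0$,
\[
p_nQ_n(Uf)=\sum_{t\ge1}\mathbb{E}\big[\mathbf{1}_{\mathcal{P}_n}\mathbf{1}\{T_1=t\}f(\tau_{S_t}\xi)\big].
\]
The event $\mathcal{P}_n\cap\{T_1=t\}$ says that $Z_t=1$, $Z_i\le0$ for $0\le i<t$, and $Z_i\le-1$ for $-n\le i<0$. Shifting time by $t$, the $t$-th term equals $\mathbb{E}[\mathbf{1}_{E_t}f(\xi)]$, where
\[
E_t=\{Z_0-Z_{-l}\ge1\text{ for }1\le l\le t,\quad Z_0-Z_{-t}=1,\quad Z_0-Z_{-l}\ge2\text{ for }t<l\le n+t\}.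
\]
Each $E_t$ is contained in $\mathcal{P}_n$. For $t<t'\le n$ the events $E_t,E_{t'}$ are disjoint: $E_{t'}$ requires $Z_0-Z_{-t'}=1$, while $E_t$ requires $Z_0-Z_{-t'}\ge2$ since $t<t'\le n+t$. So the terms $t\le n$ add up to at most $\mathbb{E}[\mathbf{1}_{\mathcal{P}_n}f(\xi)]=p_nQ_n(f)$. The terms $t>n$ add up to at most $\int q_n\,P^\xi(T_1>n)\,d\mu\le p_n\mathbb{P}(T_1>n)$ by Harris. Hence $Q_n(Uf)\le Q_n(f)+\mathbb{P}(T_1>n)$. By Lemma~\ref{lem:otherlevels}, $U1=1$ $\mu$-a.s., hence $Q_n$-a.s., so the same bound for $1-f$ gives the reverse inequality: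
\[
|Q_n(Uf)-Q_n(f)|\le\mathbb{P}(T_1>n)\longrightarrow0 .
\]
The function $Uf$ is not local, so we truncate. Let $f$ be local, $Q\in\mathcal{Q}$, and $U_tf(\xi)=E^\xi[f(\tau_{X_1}\xi);T_1\le t]$, which is local and satisfies $|Uf-U_tf|\le P^\xi(T_1>t)$. This bound is local and decreasing, so its means under $Q_n$ and under $Q$ are at most $\mathbb{P}(T_1>t)$; for $Q$ this shows $T_1<\infty$ a.s. Letting $n\to\infty$ along a subsequence with $Q_n\to Q$ gives $|Q(Uf)-Q(f)|\le2\,\mathbb{P}(T_1>t)$, and $t$ is arbitrary. The measure $f\mapsto Q(Uf)$ agrees with $Q$ on local functions, hence equals $Q$. Both claims pass to averages.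
\end{proof}

Let $\zeta_0=\xi$ and let $\zeta_y=\tau_{X_y}\xi$ be the scenery seen from the record at level $y$. On $\{T_1<\infty\}$ define the \emph{restart map} $\Theta(\xi,S)=(\zeta_1,(S_{T_1+i}-X_1)_{i\ge0})$. Let $\nu$ be a probability measure with $\nu(Uf)=\nu(f)$ for all bounded $f$; the case $f=1$ gives $T_1<\infty$ $\nu\otimes P$-a.s. Given $\xi$, $T_1$ is a stopping time of the walk, so the restarted walk has law $P$ and is independent of $\zeta_1$, which has law $\nu$. Hence $\Theta$ preserves $\nu\otimes P$. The first record of the restarted run is the second record of the original run, and so on. Therefore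
\begin{equation}\label{eq:stationary}
\text{under $\nu\otimes P$, all $T_y$ are a.s.\ finite and each $\zeta_y$ has law $\nu$.}
\end{equation}

\subsection{Entropy on good scales}
For probability measures $\nu,\nu_0$ on a finite set with $\nu_0>0$, the relative entropy is $H(\nu\mid\nu_0)=\sum\nu\log(\nu/\nu_0)\ge0$. We use four standard facts.
\begin{enumerate}
\item[(H1)] $H(\nu\mid\nu_0)\le\log\max(\nu/\nu_0)$, and $H$ does not increase when both measures are mapped to another finite set.
\item[(H2)] If $\nu$ has marginals $\nu_1,\nu_2$ then $H(\nu\mid\mu_1\otimes\mu_2)=H(\nu\mid\nu_1\otimes\nu_2)+H(\nu_1\mid\mu_1)+H(\nu_2\mid\mu_2)\ge H(\nu_1\mid\mu_1)+H(\nu_2\mid\mu_2)$.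
\item[(H3)] $H(\nu\otimes\lambda\mid\nu_0\otimes\lambda)=H(\nu\mid\nu_0)$.
\item[(H4)] $\nu(F)\log(1/\nu_0(F))\le H(\nu\mid\nu_0)+\log2$ for every event $F$. Indeed, with $u=\nu(F)$, $v=\nu_0(F)$, (H1) gives $H\ge u\log\frac uv+(1-u)\log\frac{1-u}{1-v}\ge u\log\frac1v-\log2$.
\end{enumerate}
For finite $A\subset\mathbb{Z}$ let $H_A(Q)$ be the relative entropy of the law of $\xi_A$ under $Q$ with respect to its law under $\mu$, and let $e_j=H_{A_j}(Q)$.

\begin{lemma}\label{lem:good}
For $Q\in\mathcal{Q}^*$ there is $K<\infty$ such that infinitely many integers $k\ge1$ satisfy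
\begin{equation}\label{eq:good}
\sum_{j\ge0}e_j\,2^{-|k+1-j|/6}\le K .
\end{equation}
\end{lemma}

We call these $k$ \emph{good}. At a good scale the annulus $A_{k+1}$ has entropy at most $K$, and the entropy of the other annuli grows at most geometrically, with ratio $2^{1/6}$, away from it.

\begin{proof}
The density bound of Proposition~\ref{prop:density} concerns cylinder probabilities, so it passes to $Q$. By (H1), $H_{[-2^j,2^j]}(Q)\le C(j+1)$ for $2^j\ge R_0$, and then for all $j\ge0$ by (H1) again. By (H2) and (H1), $\sum_{i\le j}e_i\le H_{[-2^j,2^j]}(Q)\le C(j+1)$. Sum the left side of \eqref{eq:good} over $1\le k\le N$. The indices $j\le2N$ contribute at most $C\sum_{j\le2N}e_j\le CN$, and the indices $j>2N$ at most $C\sum_{j>2N}(j+1)2^{-(j-N)/6}\le C$. So the total is at most $C_3N$. If \eqref{eq:good} with $K=2C_3$ held for only $k_0$ values of $k$, the total would be at least $2C_3(N-k_0)$, which exceeds $C_3N$ for large $N$.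
\end{proof}

\section{Averages along records ignore finite changes}\label{sec:tail}

An invariant measure is determined by the long-run averages of local functions along $(\zeta_y)$. We show that such an average is a function of the scenery alone and does not depend on any finite part of it. The reason is quantitative: by time $k$ there are about $k^{3/4}$ records, while a finite set is visited about $k^{1/2}$ times.

\begin{lemma}\label{lem:tail}
Let $f:\Omega\to[0,1]$ be local. There is a measurable $h:\Omega\to[0,1]$ such that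
\begin{enumerate}
\item[(a)] $h(\xi)=h(\xi')$ whenever $\xi,\xi'$ differ at finitely many sites; hence $h$ is $\mathcal{F}_{\mathbb{Z}\setminus F}$-measurable for every finite $F$;
\item[(b)] for every $Q\in\mathcal{Q}^*$, $h(\zeta_1)=h(\zeta_0)$ $Q\otimes P$-a.s., and $Q(h)=Q(f)$.
\end{enumerate}
\end{lemma}

\begin{proof}
\emph{The average is a function of the scenery.} Let $\bar f=\limsup_N\frac1N\sum_{y=1}^Nf(\zeta_y)$ if all $T_y$ are finite and $\bar f=0$ otherwise, and let $h_0(\xi)=E^\xi[\bar f]$. Fix $Q\in\mathcal{Q}^*$ and work under $Q\otimes P$, which $\Theta$ preserves. By Birkhoff's ergodic theorem the $\limsup$ is a.s.\ a limit, and by bounded convergence and \eqref{eq:stationary} its mean is $Q(f)$. Also $\bar f\circ\Theta=\bar f$ a.s. Let $\mathcal{G}_y$ be generated by $\xi$ and the walk up to time $T_y$. The strong Markov property gives $E[\bar f\mid\mathcal{G}_y]=E[\bar f\circ\Theta^y\mid\mathcal{G}_y]=h_0(\zeta_y)$. As $T_y\to\infty$, the $\mathcal{G}_y$ increase to the $\sigma$-field of $(\xi,(S_k)_{k\ge0})$,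 and L\'evy's martingale convergence theorem gives $h_0(\zeta_y)\to\bar f$ in $L^1$. But $h_0(\zeta_y)-\bar f=(h_0(\zeta_0)-\bar f)\circ\Theta^y$, so its $L^1$ norm does not depend on $y$ and is zero. Thus $\bar f=h_0(\zeta_0)=h_0(\zeta_1)$ a.s.\ and $Q(h_0)=Q(f)$.

\emph{A version indexed by time.} To compare two sceneries along the same path we index by time instead of level. Let $k_i=2^i$, $\Sigma_k=\sum_{1\le y\le M_k}f(\zeta_y)$, $\bar f_i=\Sigma_{k_i}/M_{k_i}$ (equal to $0$ if $M_{k_i}=0$), and
\[
\Omega_0=\big\{\xi:\ P^\xi\big(k_i^{-0.55}M_{k_i}\to\infty\big)=1\big\},\qquad h(\xi)=\mathbf{1}_{\Omega_0}(\xi)\,E^\xi\big[\limsup_i\bar f_i\big].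
\]
The function $P^\xi(M_k<k^{0.6})$ is local and decreasing, so by \eqref{eq:dom} and Lemma~\ref{lem:otherlevels} its $Q$-mean is at most $Ck^{0.2}k^{-0.25}=Ck^{-0.05}$. This is summable along $(k_i)$, so $Q(\Omega_0)=1$ by Borel--Cantelli. Since $M_{k_i}\to\infty$, $\bar f_i\to\bar f$ a.s., and $h=h_0$ $Q$-a.s. As $\zeta_1$ has law $Q$, (b) follows.

\emph{Finite changes.} Let $\xi'=\xi$ off a finite set $F$, run both sceneries along the same path, and mark the quantities for $\xi'$ by a prime. The distance to the maximum obeys $D_{k+1}=(D_k-\xi_{S_{k+1}})^+$, and $k+1$ is a record exactly when $D_k=0$ and $\xi_{S_{k+1}}=1$. Consider a step to a site outside $F$, so that both runs read the same sign. If it is $-1$, both $D$ and $D'$ increase by one. If it is $+1$ and both are positive, both decrease by one; if both vanish, both runs have a record and both stay $0$; if exactly one vanishes, that run alone has a record, the other quantity decreases by one, and $|D-D'|$ decreases by one. At a step to a site in $F$,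 $|D-D'|$ increases by at most $2$. Since $|D-D'|$ starts at $0$ and stays nonnegative, at most $2L_k(F)$ times in $[1,k]$ with position outside $F$ are records for exactly one run; at most $L_k(F)$ times have position in $F$. If $f$ depends on $\xi_{[-r_f,r_f]}$, a common record sees different values of $f$ only if its position lies in $F'=F+[-r_f,r_f]$. Hence
\[
|M_k-M_k'|\le3L_k(F),\qquad|\Sigma_k-\Sigma_k'|\le3L_k(F)+L_k(F').
\]
By \eqref{eq:local}, $P(L_k(x)>k^{0.55})\le Ce^{-ck^{0.05}}$, so a.s.\ $L_{k_i}(F)\le L_{k_i}(F')\le|F'|k_i^{0.55}$ for large $i$. Therefore $\xi\in\Omega_0$ if and only if $\xi'\in\Omega_0$, and in that case, since $\Sigma'_k\le M'_k$,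
\[
|\bar f_i-\bar f_i'|\le\frac{|\Sigma_{k_i}-\Sigma'_{k_i}|+|M_{k_i}-M'_{k_i}|}{M_{k_i}}\longrightarrow0\quad\text{a.s.}
\]
So $h(\xi)=h(\xi')$. Finally, $h(\xi)$ equals $h$ of the scenery obtained by setting the signs in $F$ to $+1$, which is an $\mathcal{F}_{\mathbb{Z}\setminus F}$-measurable function of $\xi$.
\end{proof}

\section{Uniqueness of the limit point}\label{sec:unique}

\begin{proposition}\label{prop:unique}
$\mathcal{Q}$ consists of one measure $Q$, and $Q_n\to Q$ weakly.
\end{proposition}

The second claim follows from the first by compactness. Suppose, throughout this section, that $Q'\ne Q''$ are in $\mathcal{Q}$, and let $Q=\frac12(Q'+Q'')$. Take a local $f:\Omega\to[0,1]$ with $Q'(f)\ne Q''(f)$ and let $h$ be as in Lemma~\ref{lem:tail}. If $h$ were $Q$-a.s.\ equal to a constant, it would be so $Q'$-a.s.\ and $Q''$-a.s., and $Q'(f)=Q'(h)=Q''(h)=Q''(f)$. So for some $\theta$ the event $B=\{h>\theta\}$ has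
\[
\delta:=\min\big(Q(B),Q(B^c)\big)>0 .
\]
The event $B$ lies in $\mathcal{F}_{\mathbb{Z}\setminus F}$ for every finite $F$, and $\mathbf{1}_B(\zeta_1)=\mathbf{1}_B(\zeta_0)$ $Q\otimes P$-a.s. The conditional laws $Q_B=Q(\cdot\mid B)$ and $Q_{B^c}=Q(\cdot\mid B^c)$ are bounded by $Q/\delta$, and they are invariant under $U$: $Q(\mathbf{1}_BUg)=E_{Q\otimes P}[\mathbf{1}_B(\zeta_0)g(\zeta_1)]=E_{Q\otimes P}[\mathbf{1}_B(\zeta_1)g(\zeta_1)]=Q(\mathbf{1}_Bg)$, and the same computation holds with $B^c$ in place of $B$. So \eqref{eq:stationary} applies to both.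

Here is the contradiction in outline. Approximate $\mathbf{1}_B$ by a local function $g$. By invariance, under $Q_B$ almost all records see $g=1$, and under $Q_{B^c}$ almost all see $g=0$. Take a window $J$ of length $R$ at distance $R$ from the origin. With probability bounded below, the walk enters $J$ at a time when $Z$ has moved by $O(R^{3/2})$ and then makes a fixed fraction of its first $O(R^{3/2})$ records inside $J$. What these records see depends on $\xi_J$ only. But the laws of $\xi_J$ under $Q_B$ and $Q_{B^c}$ have a common part of mass bounded below, and on a common configuration the records cannot see mostly $1$ and mostly $0$. All lower bounds must be uniform in $R$, since $R$ is chosen after $g$; good scales provide this.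

Let $K$ be as in Lemma~\ref{lem:good} for this $Q$. For a good $k\ge3$ let
\[
R=2^k,\qquad J=[R,2R)\subset A_{k+1},\qquad x_J=\tfrac32R,\qquad J'=\{x:|x-x_J|\le R/4\}\subset J .
\]

\subsection{The two conditional laws overlap on the window}
Let $\psi,\psi_B,\psi_{B^c}$ be the densities of $Q,Q_B,Q_{B^c}$ with respect to $\mu$ on $\mathcal{F}_J$, viewed as functions on $\{-1,+1\}^J$, and let $\omega=\min(\psi_B,\psi_{B^c})\,\mu$, a measure on $\{-1,+1\}^J$. Bounded entropy alone would allow $\psi_B$ and $\psi_{B^c}$ to live on disjoint halves of the space; monotonicity excludes this.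

\begin{lemma}\label{lem:overlap}
There is $c_1>0$, depending only on $K$ and $\delta$, such that $\omega$ has total mass at least $c_1$ for every good $k\ge3$.
\end{lemma}

\begin{proof}
\emph{$\psi_B$ and $\psi_{B^c}$ are increasing.} Let $B''$ be an event depending on finitely many coordinates outside $J$. For $w\in\{-1,+1\}^J$, since $\mu$ is a product measure,
\[
\frac{Q_n(\xi_J=w,\,B'')}{\mu(\xi_J=w)}=\frac1{p_n}\int q_n(w,\xi_{\mathbb{Z}\setminus J})\,\mathbf{1}_{B''}(\xi_{\mathbb{Z}\setminus J})\,d\mu ,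
\]
which is increasing in $w$ because $q_n$ is. Passing to subsequential limits and averaging, $Q(\xi_J=w,B'')/\mu(\xi_J=w)$ is increasing in $w$. Since $B\in\mathcal{F}_{\mathbb{Z}\setminus J}$, there are such $B''$ with $Q(B\triangle B'')$ arbitrarily small, so $\psi_B$ is increasing; so is $\psi_{B^c}$, as $B^c\in\mathcal{F}_{\mathbb{Z}\setminus J}$ too.

\emph{Truncation.} By (H1) and the term $j=k+1$ of \eqref{eq:good}, $\mu(\psi\log\psi)=H_J(Q)\le e_{k+1}\le K$. As $u\log u\ge-1/e$, for $\lambda>1$ we have $\log\lambda\int_{\psi>\lambda}\psi\,d\mu\le\int_{\psi>\lambda}\psi\log\psi\,d\mu\le K+1$. Since $\psi_B\le\psi/\delta$,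
\[
\mu\big((\psi_B-\Lambda)^+\big)\le\frac1\delta\int_{\psi>\delta\Lambda}\psi\,d\mu\le\frac{K+1}{\delta\log(\delta\Lambda)}\le\frac12
\]
for some $\Lambda=\Lambda(K,\delta)$. So $\mu(\psi_B\wedge\Lambda)\ge\frac12$, and the same bound holds for $\psi_{B^c}\le\psi/\delta$. By Harris,
\[
\tfrac14\le\mu\big((\psi_B\wedge\Lambda)(\psi_{B^c}\wedge\Lambda)\big)\le\Lambda\,\mu\big(\min(\psi_B,\psi_{B^c})\big).
\]
Take $c_1=1/(4\Lambda)$.
\end{proof}

\subsection{Arrival at the window}
Let $\sigma$ be the hitting time of $x_J$ by the walk from $0$ and $c_R=P(\sigma\le R^2)$. Since $c_R\ge P(S_{R^2}\ge\frac32R)>0$ and the central limit theorem gives a positive limit, $c_0:=\inf_{k\ge3}c_{2^k}>0$. For an integer $D^*\ge1$ let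
\[
\alpha(\xi)=P^\xi\big(\sigma\le R^2,\ D_\sigma\le D^*,\ M_\sigma\le D^*\big)\le c_R .
\]
The bound on $D_\sigma$ will make records of the run restarted at $\sigma$ into records of the original run; the bound on $M_\sigma$ will place them among the first $3D^*$. The first is a consequence of domination. For the second, domination points the wrong way: $Q$ favors plus signs, and we must know that it does not favor them so much that $Z$ grows faster than $n^{3/4}$. This is where the entropy of all annuli enters.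

\begin{lemma}\label{lem:arrival}
For every $\eta>0$ there is $\Gamma\ge1$, depending only on $\eta$ and $K$, such that $Q(c_R-\alpha)\le\eta$ for every good $k\ge3$ and every integer $D^*\ge\Gamma R^{3/2}$.
\end{lemma}

\begin{proof}
We have $c_R-\alpha\le P^\xi(\max_{i\le R^2}D_i>D^*)+P^\xi(M_{R^2}>D^*)$. The first term is local and decreasing, and $D_i\le2\max_{l\le i}|Z_l|$. By \eqref{eq:dom} and \eqref{eq:upper} with $n=R^2$, $u=\Gamma/2$, its $Q$-mean is at most $2e^{-\Gamma/4}+2C/\Gamma\le\eta/4$ for $\Gamma$ large.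

For the second term choose an integer $b\ge1$ with $4^{-(b-1)}\le\eta/4$. By Kolmogorov's inequality, $P(\max_{i\le R^2}|S_i|\ge2^{b-1}R)\le\eta/4$. Off this event the walk stays in $\bigcup_{j<k+b}A_j$ up to time $R^2$, so $M_{R^2}\le\sum_{j<k+b}F_j$ with $F_j$ as in Lemma~\ref{lem:annulus}. Let $\lambda_j=\Lambda2^{|k-j|/4}$. Then
\[
\sum_{j<k+b}\lambda_jR2^{j/2}=\Lambda R^{3/2}\Big(\sum_{j\le k}2^{-(k-j)/4}+\sum_{k<j<k+b}2^{3(j-k)/4}\Big)\le C_b\,\Lambda R^{3/2}.
\]
The variable $F_j$ is a function of $\xi_{A_j}$ and $S_1,\dots,S_{R^2}$, and by (H3) the law of this pair under $Q\otimes P$ has relative entropy $e_j$ with respect to its law under $\mathbb{P}$. For $\Lambda$ large, Lemma~\ref{lem:annulus} gives $\log\big(1/\mathbb{P}(F_j>\lambda_jR2^{j/2})\big)\ge c\lambda_j^{2/3}=c\Lambda^{2/3}2^{|k-j|/6}$ for all $j$. By (H4), the inequality $|k-j|\ge|k+1-j|-1$, and \eqref{eq:good},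
\[
\sum_{j<k+b}Q\otimes P\big(F_j>\lambda_jR2^{j/2}\big)\le\frac1{c\Lambda^{2/3}}\sum_{j\ge0}(e_j+1)2^{-|k-j|/6}\le\frac{C(K+1)}{\Lambda^{2/3}}\le\frac\eta2
\]
for $\Lambda$ large. If $\Gamma\ge C_b\Lambda$, the $Q$-mean of the second term is at most $\eta/4+\eta/2$.
\end{proof}

\subsection{Climbing inside the window}
Say that a run started at $x_J$ with $Z_0=0$ \emph{climbs} if $T_{2D^*}<\infty$ and $S_i\in J'$ for $0\le i\le T_{2D^*}$. Let $\beta(\xi)=P^\xi_{x_J}(\text{the run climbs})$; it is a function of $\xi_{J'}$, and it is increasing. We need $\beta$ bounded below for most sceneries, not merely on average. The window contains many disjoint subintervals with independent signs; most likely one of them is favorable, and the walk can loop there a bounded number of times.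

\begin{lemma}\label{lem:climb}
For $\eta>0$ and $\Gamma\ge1$ there are $c_3>0$ and $R_1$ such that, for $R=2^k\ge R_1$ and $D^*=\lceil\Gamma R^{3/2}\rceil$, we have $\mu(\beta<c_3)\le\eta$.
\end{lemma}

\begin{proof}
\emph{One interval.} For $I=[z-r,z+r]$ let $\gamma_I(\xi)$ be the $P^\xi_z$-probability that for some $t\ge1$ we have $S_0,\dots,S_t\in I$, $S_t=z$ and $Z_t\ge r^{3/2}$; it is a function of $\xi_I$. Let $T$ be the first visit to $z$ at a time $\ge16r^2$. By Donsker's theorem there are absolute constants $c>0$ and $r_0$ such that for $r\ge r_0$ the walk stays within distance $r/2$ of $z$ for $16r^2$ steps with probability at least $2c$; from a point at distance $d\le r/2$ it then hits $z$ before leaving $I$ with probability $(r+1-d)/(r+1)\ge\frac12$. So it stays in $I$ up to time $T$ with probability at least $c$, and on this event Lemma~\ref{lem:lower} gives $V_T\ge(16r^2)^2/(2r+1)\ge4r^3$ and $Z_T\ge r^{3/2}$ with conditional probability at least $\frac3{32}$. Hence $\mu(\gamma_I)\ge2c_2$ with $c_2=\frac3{64}c$,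 and since $\gamma_I\le1$, $\mu(\gamma_I\ge c_2)\ge c_2$.

\emph{Many intervals.} Fix $N$ with $(1-c_2)^N\le\eta/2$ and let $r=\lfloor R/(32N)\rfloor$. For $R$ large, $r\ge r_0$, $r\ge R/(64N)$ and $N(2r+1)\le R/4$, so there are $N$ disjoint intervals $I_i=[z_i-r,z_i+r]$ inside $\{x:|x-x_J|\le R/8\}$. The $\gamma_{I_i}$ are i.i.d.\ under $\mu$, so with $\mu$-probability at least $1-\eta/2$ some $i$ has $\gamma_{I_i}\ge c_2$.

\emph{Getting there.} By gambler's ruin the walk from $x_J$ hits $z_i$ before leaving $J'$ with probability at least $\frac{R/4}{R/4+R/8}=\frac23$. The exit time from $J'$ has mean $(R/4+1)^2\le R^2/4$ and exceeds $2R^2$ with probability at most $\frac18$. So for each $i$ the walk hits $z_i$ before leaving $J'$ and within $2R^2$ steps with probability at least $\frac12$. By \eqref{eq:upper} choose $\Gamma'$ with $\mathbb{P}(\max_{i\le2R^2}|Z_i|>\Gamma'R^{3/2})\le\eta/8$ for all $R$. By translation invariance and Markov's inequality, $P^\xi_{x_J}(\max_{i\le2R^2}|Z_i|>\Gamma'R^{3/2})\le\frac14$ with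 $\mu$-probability at least $1-\eta/2$.

\emph{Looping.} Let $\xi$ have both properties, which has $\mu$-probability at least $1-\eta$, and fix $i$ with $\gamma_{I_i}(\xi)\ge c_2$. With probability at least $\frac14$ the walk reaches $z_i$ inside $J'$ with $Z\ge-\Gamma'R^{3/2}$. By the strong Markov property it then performs, with probability at least $c_2^{\,n_*}$, a number $n_*=\lceil(2\Gamma+1+\Gamma')(64N)^{3/2}\rceil$ of successive loops from $z_i$ to $z_i$ inside $I_i\subset J'$, each raising $Z$ by at least $r^{3/2}\ge R^{3/2}/(64N)^{3/2}$. At the end $Z\ge(2\Gamma+1)R^{3/2}\ge2D^*$, and $Z$, having steps $\pm1$, has passed through $2D^*$. So $\beta(\xi)\ge c_3:=\frac14c_2^{\,n_*}$.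
\end{proof}

\subsection{The contradiction}
\begin{proof}[Proof of Proposition~\ref{prop:unique}]
Choose constants in this order: $\eta=\delta c_0c_1/16$; $\Gamma$ from Lemma~\ref{lem:arrival} for this $\eta$; $c_3,R_1$ from Lemma~\ref{lem:climb} for $\Gamma$ and $\delta c_1/4$ in place of $\eta$; $\varepsilon>0$ with $12\varepsilon/\delta<c_0c_1c_3/4$; and a local $g:\Omega\to\{0,1\}$, depending on $\xi_{[-r_g,r_g]}$, with $Q(|g-\mathbf{1}_B|)\le\varepsilon$. Then $Q_B(g=0)\le\varepsilon/\delta$ and $Q_{B^c}(g=1)\le\varepsilon/\delta$. None of these depends on $k$. Take a good $k\ge3$ with $R\ge\max(R_1,8r_g)$, and $D^*=\lceil\Gamma R^{3/2}\rceil$.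

A record at position $x$ \emph{sees} the value $g(\tau_x\xi)$. For the run started at $x_J$, let $\beta_B(\xi)$ be the probability that it climbs and that at least $D^*/2$ of its $D^*$ records at levels in $(D^*,2D^*]$ see $0$, and let $\beta_{B^c}(\xi)$ be the same with $1$ in place of $0$. Then $\beta\le\beta_B+\beta_{B^c}$. Both are functions of $\xi_J$, because the records lie in $J'$ and $R/4+r_g\le3R/8<R/2$.

\emph{Upper bound.} Consider the run from $0$. Given $\xi$, the walk after $\sigma$ is independent of the past and is a run started at $x_J$, with partial sums $Z_{\sigma+i}-Z_\sigma$. Suppose $D_\sigma\le D^*$ and $M_\sigma\le D^*$. For $l\in(D^*,2D^*]$ we have $Z_\sigma+l>Z_\sigma+D_\sigma=M_\sigma\ge0$ and $Z_\sigma+l\le M_\sigma+2D^*\le3D^*$. So the record at level $l$ of the restarted run is the record at level $Z_\sigma+l\in[1,3D^*]$ of the original run, at the same position. Hence $\alpha\beta_B\le P^\xi\big(\#\{1\le y\le3D^*:g(\zeta_y)=0\}\ge D^*/2\big)$. By \eqref{eq:stationary} for $Q_B$ and Markov's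 inequality,
\[
Q_B(\alpha\beta_B)\le\frac{3D^*\,Q_B(g=0)}{D^*/2}\le\frac{6\varepsilon}\delta ,
\]
and the same argument with $Q_{B^c}$ and the value $1$ gives $Q_{B^c}(\alpha\beta_{B^c})\le6\varepsilon/\delta$. The function $\alpha$ depends on signs outside $J$, so we average it: let $a_B(w)$ and $a_{B^c}(w)$ be the conditional means of $\alpha$ given $\xi_J=w$ under $Q_B$ and $Q_{B^c}$, both defined where $\omega>0$, and let $\underline{a}=\min(a_B,a_{B^c})$. Since $\omega\le\psi_B\mu$ and $\omega\le\psi_{B^c}\mu$,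
\[
\int\underline{a}\,\beta\,d\omega\le\int a_B\beta_B\,d\omega+\int a_{B^c}\beta_{B^c}\,d\omega\le Q_B(\alpha\beta_B)+Q_{B^c}(\alpha\beta_{B^c})\le\frac{12\varepsilon}\delta .
\]

\emph{Lower bound.} As $c_R-a_B$ and $c_R-a_{B^c}$ are nonnegative, Lemma~\ref{lem:arrival} gives
\[
\int(c_R-\underline{a})\,d\omega\le Q_B(c_R-\alpha)+Q_{B^c}(c_R-\alpha)\le\frac{2\eta}\delta,\qquad\text{so}\qquad\omega(\underline{a}<c_R/2)\le\frac2{c_0}\cdot\frac{2\eta}\delta=\frac{c_1}4 .
\]
The event $\{\beta<c_3\}$ is local and decreasing, so by \eqref{eq:dom} and Lemma~\ref{lem:climb}, $\omega(\beta<c_3)\le Q_B(\beta<c_3)\le\delta^{-1}\mu(\beta<c_3)\le c_1/4$. By Lemma~\ref{lem:overlap}, $\omega(\underline{a}\ge c_R/2,\ \beta\ge c_3)\ge c_1/2$, and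
\[
\int\underline{a}\,\beta\,d\omega\ge\frac{c_0}2\,c_3\,\frac{c_1}2>\frac{12\varepsilon}\delta ,
\]
which contradicts the upper bound.
\end{proof}

This proves Theorem~\ref{thm:main}(ii). From now on $Q$ is the limit. With Proposition~\ref{prop:level-1}, for every local $f$ and fixed $j\ge0$,
\begin{equation}\label{eq:termwise}
n^{1/4}\int q_{n-j}f\,d\mu=n^{1/4}p_{n-j}\,Q_{n-j}(f)\longrightarrow\kappa\,Q(f).
\end{equation}

\section{From the last record to the level $a$}\label{sec:final}

Fix an integer $a\ge0$. The functions $\varphi_j$ are local, so by \eqref{eq:termwise} each term of \eqref{eq:lastrecord}, multiplied by $n^{1/4}$, converges to $\kappa Q(\varphi_j)$. It remains to show that no mass escapes to large $j$: given that $Z_n$ is within $a$ of its maximum, the last record is recent. We have no dominating series at hand. Instead we compare with the gap between two consecutive records, for which the total mass $p_N$ and all the terms of Lemma~\ref{lem:identities}(e) have known asymptotics, so that the tail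 is their difference.

\begin{lemma}\label{lem:noescape}
$\displaystyle\lim_{m\to\infty}\ \limsup_{n\to\infty}\ n^{1/4}\,\mathbb{P}(D_n\le a,\ t_n\le n-m)=0$.
\end{lemma}

\begin{proof}
\emph{Long gaps between records.} The functions $P^\xi(T_1=j)$ are local. By Lemma~\ref{lem:identities}(b),(e), Proposition~\ref{prop:level-1} and \eqref{eq:termwise}, for fixed $m$ and $N\to\infty$,
\begin{multline}\label{eq:gap}
N^{1/4}\,\mathbb{P}(N\text{ is a record},\ t_{N-1}<N-m)\\
=N^{1/4}\Big(p_N-\sum_{j=1}^m\int q_{N-j}\,P^\xi(T_1=j)\,d\mu\Big)\longrightarrow\kappa\;Q\otimes P(T_1>m).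
\end{multline}

\emph{Forcing a record.} A record can be produced soon after time $n$ at bounded cost if two adjacent plus signs are near the walker. Let $N_L$ be the set of sceneries with $\xi_x=\xi_{x+1}=1$ for some $|x|\le L$; considering the $L+1$ disjoint pairs that tile $[-L,L+1]$, $\mu(N_L^c)\le(3/4)^{L+1}$. The event $N_L^c$ is decreasing and $P^\xi(\mathcal{E}_n(a))$ is increasing, so Lemma~\ref{lem:identities}(c), Harris and Lemma~\ref{lem:otherlevels} give
\[
\mathbb{P}(D_n\le a,\ \tau_{S_n}\xi\notin N_L)\le p_n(a)\,\mu(N_L^c)\le C(a+1)^{1/3}n^{-1/4}(3/4)^{L+1}.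
\]
Let $E=\{D_n\le a,\ t_n\le n-m,\ \tau_{S_n}\xi\in N_L\}$, an event determined by $\xi$ and $S_0,\dots,S_n$, and let $l=2L+a+1$. On $E$ consider the continuation that walks straight to the left site of such a pair, in at most $L$ steps, and then alternates between the two sites. On arrival $D\le a+L$, since $D$ grows by at most one per step. Afterward every step reads $+1$, so $D$ decreases by one per step until it is $0$, and the next step is a record. Thus a record occurs within the first $l$ steps of this continuation, and given $\xi$ and $S_0,\dots,S_n$ these steps are taken with probability $2^{-l}$. If $n+i$ is the first record after $n$, then $t_{n+i-1}=t_n\le n-m<n+i-m$. Hence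
\[
\mathbb{P}(E)\le2^l\sum_{i=1}^l\mathbb{P}\big(n+i\text{ is a record},\ t_{n+i-1}<n+i-m\big).
\]
By \eqref{eq:gap}, the $\limsup$ in the lemma is at most $C(a+1)^{1/3}(3/4)^{L+1}+2^l\,l\,\kappa\,Q\otimes P(T_1>m)$. Let $m\to\infty$, using that $T_1<\infty$ $Q\otimes P$-a.s.\ (Lemma~\ref{lem:invariance}), and then $L\to\infty$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(iii)]
By Lemma~\ref{lem:identities}(c),(d), for $1\le m\le n$,
\[
n^{1/4}p_n(a)=\sum_{j=0}^{m-1}n^{1/4}\int q_{n-j}\varphi_j\,d\mu+n^{1/4}\,\mathbb{P}(D_n\le a,\ t_n\le n-m).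
\]
Let $\epsilon_m$ be the $\limsup$ in Lemma~\ref{lem:noescape}. By \eqref{eq:termwise},
\[
\kappa\sum_{j<m}Q(\varphi_j)\le\liminf_nn^{1/4}p_n(a)\le\limsup_nn^{1/4}p_n(a)\le\kappa\sum_{j<m}Q(\varphi_j)+\epsilon_m .
\]
Letting $m\to\infty$ gives $n^{1/4}p_n(a)\to C_a=\kappa\sum_{j\ge0}Q(\varphi_j)$, and $p_n(a)=\mathbb{P}(\max_{1\le k\le n}Z_k\le a)$ by Lemma~\ref{lem:identities}(a). Lemma~\ref{lem:otherlevels} gives $C_a\le C(a+1)^{1/3}$, and $\varphi_0=1$ gives $C_a\ge\kappa>0$.
\end{proof}

\begin{remark}[where the hypotheses are used]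
That the signs are $\pm1$ makes $M_n$ equal to the number of records, which gives the exact constant in Proposition~\ref{prop:level-1}; with larger upward steps a record could raise the maximum by more than one, and $\mathbb{E}M_n=\sum_{k\le n}p_k$ would fail. It is also behind the disjointness of the events $E_t$ in Lemma~\ref{lem:invariance} and the recursion for $D$ in Lemma~\ref{lem:tail}. Fairness of the signs gives Lemma~\ref{lem:identities}(a) and the centering in Lemmas~\ref{lem:max} and~\ref{lem:lower}. Their independence gives the Harris inequality, the product form of $\rho$ in Proposition~\ref{prop:density}, and the superadditivity (H2). The symmetry of the steps of $S$ gives the time reversal in \eqref{eq:split}, and their being nearest-neighbor steps on $\mathbb{Z}$ gives the locality of quenched probabilities, the gambler's ruin estimates, and the local time bound \eqref{eq:local}.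
\end{remark}

\begin{thebibliography}{9}

\bibitem{KS}
Kesten and Spitzer, \emph{Z. Wahrsch. verw. Geb.} 50 (1979).

\bibitem{talk}
\emph{Persistence Exponent For Random Processes In Brownian Scenery},
\texttt{https://www2.mathematik.tu-darmstadt.de/\allowbreak\textasciitilde stochastik/\allowbreak persistence2014/\allowbreak talks/\allowbreak guillotin.pdf}

\bibitem{Rev}
R\'ev\'esz (1981).

\end{thebibliography}
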